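\title{An invariant ergodic measure without atoms on the space of $m$-generator groups}

\begin{abstract}
Let $\mathcal G_m$ be the compact space of normal subgroups of the free group $\mathbb F_m$, and call two points equivalent when the quotient groups are isomorphic. We show that for every $m\ge 2$ there is a nonatomic ergodic probability measure on $\mathcal G_m$ that is invariant under this relation, which answers a question of Ghys. The measures are images of Haar measures on compact groups that parametrize central extensions of $\mathbb F_m/\gamma_n(\mathbb F_m')$ by a group of prime order. The first family lives on groups of derived length $3$, while every nonatomic measure gives mass $0$ to the metabelian groups. A second family consists of $2^{\aleph_0}$ pairwise singular measures for which isomorphism is, almost everywhere, the orbit relation of a free action of $PGL_m(\mathbb Z)$, and hence is not hyperfinite.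
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $m\ge2$ and let $F=\mathbb F_m$ be the free group on $x_1,\dots,x_m$. The set $\mathcal G_m$ of normal subgroups of $F$ is a closed subset of $2^{F}$ in the product topology, hence a compact metrizable space; the sets $\{N: g\in N\}$ for $g\in F$ are clopen, and together with their complements they generate the topology. Every $m$-generator group is a quotient $F/N$, so $\mathcal G_m$ serves as the space of $m$-generator groups. More precisely, a point $N$ is a group $G=F/N$ together with a \emph{marking}, the ordered generating tuple formed by the images of the $x_i$. Forgetting the marking gives the isomorphism relation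
\[
N\cong N'\iff F/N\cong F/N' .
\]
Its classes are countable, because each $N'\cong N$ is the kernel of an epimorphism $F\to F/N$, which is determined by an $m$-tuple in a countable group. By a result of Champetier, $\cong$ is a countable Borel equivalence relation; we shall not need this.

\begin{definition}\label{def:measures}
A Borel probability measure $\mu$ on $\mathcal G_m$ is
\begin{itemize}
\item \emph{$\cong$-invariant} if $\mu(B_2)=\mu(B_1)$ for every Borel bijection $\theta\colon B_1\to B_2$ between Borel subsets of $\mathcal G_m$ such that $\theta(N)\cong N$ for all $N\in B_1$;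
\item \emph{ergodic} if every $\cong$-invariant Borel set, that is, every Borel union of $\cong$-classes, has measure $0$ or $1$;
\item \emph{nonatomic} if $\mu(\{N\})=0$ for every $N\in\mathcal G_m$.
\end{itemize}
\end{definition}

The following question of Ghys is posed as open in \cite{SCP}.

\begin{quote}
\emph{Does there exist a nonatomic $\cong$-invariant ergodic probability measure on $\mathcal G_m$?}
\end{quote}

A measure on $\mathcal G_m$ is the law of a random marked group. A map $\theta$ as in Definition~\ref{def:measures} changes the marking and keeps the group, so invariance says that the law favors no marking; the simplest such maps are $N\mapsto\eta(N)$ with $\eta\in\operatorname{Aut}(F)$. Ergodicity says that every Borel property of abstract groups holds almost surely or fails almost surely.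

Without the third condition the question is trivial. If $K$ is a finite class, for instance the class of a finite group, then the uniform measure on $K$ is invariant and ergodic. These are the only examples with atoms: if $\mu$ is invariant, the maps $\{N\}\to\{N'\}$ show that all points of a class have the same mass, so a class with an atom is finite, and by ergodicity it has measure $1$.

A nonatomic measure, on the other hand, ignores every countable set. It does not exist for $m=1$, where the space is countable. It ignores each single isomorphism class. It ignores all finitely presented groups, since in that case $N$ is the normal closure of a finite set, and it ignores all metabelian groups (Proposition~\ref{prop:metabelian}). A measure as in the question also rules out a classification by Borel real invariants: if $f\colon\mathcal G_m\to\mathbb R$ were Borel with $f(N)=f(N')$ exactly when $N\cong N'$, ergodicity would make $f$ almost surely constant, and a single countable class would have measure $1$.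

One might guess that no such measure exists. It must be preserved by all Borel changes of marking at once, an isomorphism $F/N\to F/N'$ lifts a priori only to an endomorphism of $F$, and $\mathcal G_m$ has no group structure that would supply an invariant measure. The answer is nevertheless yes, because $\mathcal G_m$ contains $\cong$-invariant pieces that are, up to scalars, compact abelian groups on which every change of marking acts by a group automorphism.

\subsection*{Results}

We write $\gamma_i(E)$ for the lower central series of a group $E$, and $E'$, $E''$ for its first two derived subgroups.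

\begin{theorem}\label{thm:main}
Let $m\ge2$ and let $p$ be a prime. There is a nonatomic $\cong$-invariant ergodic Borel probability measure on $\mathcal G_m$ concentrated on groups $G=\mathbb F_m/N$ for which $G''$ is central of order $p$. In particular these $G$ have derived length exactly $3$.
\end{theorem}

So the answer to the question is yes for every $m\ge2$. Derived length $3$ cannot be lowered.

\begin{proposition}\label{prop:metabelian}
A nonatomic probability measure on $\mathcal G_m$ gives measure $0$ to the set $\{N:\mathbb F_m/N\text{ is metabelian}\}$.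
\end{proposition}

The second theorem produces many such measures and identifies the relation $\cong$ on them. Two probability measures are \emph{singular}, $\mu\perp\mu'$, if some Borel set has $\mu$-measure $1$ and $\mu'$-measure $0$. The relation $\cong$ is \emph{$\mu$-hyperfinite} if on some $\mu$-conull $\cong$-invariant Borel set it is the union of an increasing sequence of Borel equivalence relations with finite classes.

\begin{theorem}\label{thm:second}
Let $m\ge2$, let $p$ be an odd prime, and put $n=2(m-1)$. For every nonempty $\mathcal D\subseteq\{1,2,3,\dots\}$ there is a nonatomic $\cong$-invariant ergodic probability measure $\mu_{\mathcal D}$ on $\mathcal G_m$ such that: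
\begin{itemize}
\item[(a)] $\mu_{\mathcal D}$ is concentrated on groups $G$ with $G'$ nilpotent of class exactly $n$ and $\gamma_n(G')$ central in $G$ of order $p$.
\item[(b)] $\mu_{\mathcal D}\perp\mu_{\mathcal D'}$ if $\mathcal D\ne\mathcal D'$. So there are $2^{\aleph_0}$ pairwise singular such measures.
\item[(c)] On a $\mu_{\mathcal D}$-conull $\cong$-invariant Borel set, $\cong$ is the orbit relation of a free $\mu_{\mathcal D}$-preserving action of $PGL_m(\mathbb Z)=GL_m(\mathbb Z)/\{\pm1\}$. Hence $\cong$ is not $\mu_{\mathcal D}$-hyperfinite.
\end{itemize}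
\end{theorem}

Section~\ref{sec:tools} collects the algebra of $F'$ and proves Proposition~\ref{prop:metabelian}. Section~\ref{sec:two} works out the case $m=2$, where the random group is described by a random odd function on $\mathbb Z^2$. Section~\ref{sec:general} gives the general construction and reduces everything to an orbit condition in linear algebra, which Section~\ref{sec:three} verifies for $m\ge3$; this completes the proof of Theorem~\ref{thm:main}. Sections~\ref{sec:det} and~\ref{sec:proof2} prove Theorem~\ref{thm:second}.

\section{The module $F'/F''$ and the lower central series of $F'$}\label{sec:tools}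

\subsection*{Notation}

Let $[g,h]=ghg^{-1}h^{-1}$. The subgroup $\gamma_n(E)$ is generated by the commutators $[f_1,[f_2,\dots,[f_{n-1},f_n]\dots]]$ with $f_i\in E$. A homomorphism $E_1\to E_2$ maps $\gamma_n(E_1')$ into $\gamma_n(E_2')$, and onto it if the homomorphism is surjective; in particular $\gamma_n((F/N)')=\gamma_n(F')N/N$.

Let $A=F/F'$, and let $g_A$ be the image of $g\in F$ in $A$. We denote the image of $x_i$ again by $x_i$ and write the elements of $A$ as monomials $x^a=x_1^{a_1}\cdots x_m^{a_m}$ with $a\in\mathbb Z^m$; the standard basis of $\mathbb Z^m$ is $\epsilon_1,\dots,\epsilon_m$. Let $k=\mathbb Z/p\mathbb Z$. The group rings $\mathbb Z[A]$ and $k[A]$ are rings of Laurent polynomials, and $f\mapsto\bar f$ is the involution $x^a\mapsto x^{-a}$. For $u\in k[A]$ we write $u(a)$ for the coefficient of $x^a$ and $\operatorname{supp}(u)\subseteq\mathbb Z^m$ for the set of $a$ with $u(a)\ne0$. An integer matrix $g$ acts on the group rings by the ring endomorphism $x^a\mapsto x^{ga}$, which commutes with the bar. An endomorphism $\eta$ of $F$ induces such a matrix, denoted $\eta_A$.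

\begin{lemma}\label{lem:elementary}
\begin{itemize}
\item[(i)] $\mathbb Z[A]$ and $k[A]$ are domains, and the units of $\mathbb Z[A]$ are the elements $\pm x^s$.
\item[(ii)] Every element of $GL_m(\mathbb Z)$ is $\eta_A$ for some $\eta\in\operatorname{Aut}(F)$.
\item[(iii)] If $u\in k[A]$ is nonzero and $0\notin\operatorname{supp}(u)$, then the $GL_m(\mathbb Z)$-orbit of $u$ is infinite.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Order $\mathbb Z^m$ lexicographically. The highest and lowest terms of a product are the products of the highest and of the lowest terms. So a product of nonzero elements is nonzero, and if $fg=1$ then the highest and lowest terms of $f$ coincide and the coefficient divides $1$.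

(ii) $GL_m(\mathbb Z)$ is generated by the elementary transvections and $\operatorname{diag}(-1,1,\dots,1)$. These are induced by the automorphisms $x_i\mapsto x_ix_j$ and $x_1\mapsto x_1^{-1}$ (other generators fixed).

(iii) Let $a\in\operatorname{supp}(u)$ with $a_i\ne0$, choose $j\ne i$, and let $g$ add the $i$th coordinate to the $j$th. The points $g^ta\in\operatorname{supp}(g^tu)$, $t\ge0$, are distinct, whereas the supports of finitely many elements have a finite union.
\end{proof}

\subsection*{Two standard theorems}

For a free abelian group $B$, let $L_i(B)\subseteq B^{\otimes i}$ be the additive span of the iterated brackets of $i$ elements of $B$, computed in the tensor ring of $B$ with $[y,z]=y\otimes z-z\otimes y$. It is the degree-$i$ part of the free Lie ring on $B$, and $L_2(B)\cong\Lambda^2B$ through $[y,z]\leftrightarrow y\wedge z$.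

\begin{lemma}[Magnus--Witt]\label{lem:MW}
Let $E$ be a free group of any rank and $B=E/E'$. There is an isomorphism $\gamma_i(E)/\gamma_{i+1}(E)\cong L_i(B)$ that sends the class of $[f_1,[f_2,\dots,[f_{i-1},f_i]\dots]]$ to the corresponding bracket of the images of the $f_j$ in $B$. Consequently, if an endomorphism of $E$ induces $\beta$ on $B$, then it induces the restriction of $\beta^{\otimes i}$ on $L_i(B)$.
\end{lemma}

We apply this to the free group $E=F'$, with $B=M:=F'/F''$. Conjugation makes $M$ a $\mathbb Z[A]$-module: $h_A$ sends the class of $f$ to the class of $hfh^{-1}$. Since $F'$ is the normal closure of the $[x_i,x_j]$, their classes generate $M$ as a module. The endomorphisms of $F'$ that we need are the restrictions of endomorphisms of $F$; among them is conjugation by $h\in F$, which acts on $L_i(M)$ as the diagonal action $z_1\otimes\dots\otimes z_i\mapsto h_Az_1\otimes\dots\otimes h_Az_i$.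

To compute in $M$ we embed it in a free module. Let $I_F$ and $I_A$ be the augmentation ideals of $\mathbb Z[F]$ and $\mathbb Z[A]$, let $C_{\mathbb Z}=\mathbb Z[A]\otimes_{\mathbb Z[F]}I_F$, and let $D(g)=1\otimes(g-1)$ for $g\in F$. From $gh-1=(g-1)+g(h-1)$ we get the product rule $D(gh)=D(g)+g_AD(h)$.

\begin{lemma}[Fox--Magnus]\label{lem:FM}
$C_{\mathbb Z}$ is a free $\mathbb Z[A]$-module on $e_i=D(x_i)$, $1\le i\le m$. The restriction of $D$ to $F'$ is a homomorphism that kills $F''$, and it induces an exact sequence of $\mathbb Z[A]$-modules
\[
0\longrightarrow M\longrightarrow C_{\mathbb Z}\xrightarrow{\ \partial\ }I_A\longrightarrow0,\qquad \partial(e_i)=x_i-1 .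
\]
\end{lemma}

From now on we regard $M$ as the submodule $\ker\partial$ of $C_{\mathbb Z}$. The product rule gives $D(g^{-1})=-g_A^{-1}D(g)$, and then
\begin{equation}\label{eq:comm}
D([g,h])=(1-h_A)D(g)+(g_A-1)D(h),\qquad D(hfh^{-1})=h_AD(f)\quad(f\in F').
\end{equation}
An endomorphism $\eta$ of $F$ induces the additive map $\eta_C=\eta_A\otimes\eta$ of $C_{\mathbb Z}$. It is \emph{$\eta_A$-semilinear}, meaning $\eta_C(fu)=\eta_A(f)\eta_C(u)$, it sends $e_i$ to $D(\eta(x_i))$, and it satisfies $\eta_CD=D\eta$ and $\partial\eta_C=\eta_A\partial$. On $M$ it is the map induced by $\eta$.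

\subsection*{Finiteness properties}

\begin{lemma}\label{lem:max}
Every ascending chain of normal subgroups of $F/F''$ stabilizes.
\end{lemma}

\begin{proof}
Let $K_1\le K_2\le\cdots$ be such a chain. The groups $K_i\cap M$ are submodules of the finitely generated module $M$ over the Noetherian ring $\mathbb Z[A]$, and the groups $K_iM/M$ are subgroups of $A\cong\mathbb Z^m$. Both chains stabilize. If $K_i\le K_j$ have the same intersection with $M$ and the same image in $A$, then $K_i=K_j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:metabelian}]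
The group $F/N$ is metabelian if and only if $N\ge F''$, and such $N$ correspond to the normal subgroups of $F/F''$. By Lemma~\ref{lem:max} each of these is the normal closure of a finite set. So there are countably many such $N$, and a nonatomic measure gives a countable set measure $0$.
\end{proof}

A group is \emph{Hopfian} if each of its surjective endomorphisms is injective.

\begin{lemma}\label{lem:hopf}
For $n\ge2$ the group $F/\gamma_n(F')$ is Hopfian.
\end{lemma}

\begin{proof}
Let $n=2$ and let $\eta$ be a surjective endomorphism of $F/F''$. By Lemma~\ref{lem:max}, $\ker\eta^i=\ker\eta^{i+1}$ for some $i$. If $\eta(g)=1$, write $g=\eta^i(h)$; then $h\in\ker\eta^{i+1}=\ker\eta^i$, so $g=1$.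

For general $n$, a surjective endomorphism of $F/\gamma_n(F')$ is induced by an endomorphism $\eta$ of $F$. It induces a surjective endomorphism of $F/F''$, which is an automorphism by the case $n=2$, and hence an automorphism of $M=(F/F'')'$. By Lemma~\ref{lem:MW}, $\eta$ is injective on $\gamma_i(F')/\gamma_{i+1}(F')$ for every $i\ge2$. If $\eta(g)\in\gamma_n(F')$, then $g\in F''=\gamma_2(F')$, and successively $g\in\gamma_3(F'),\dots,\gamma_n(F')$.
\end{proof}

\section{Two generators: random odd functions on $\mathbb Z^2$}\label{sec:two}

By Proposition~\ref{prop:metabelian} we must look beyond the metabelian groups. The smallest step is a central extension of $F/F''$ by a group of order $p$, that is, a group $F/N$ with $[F'',F](F'')^p\le N\le F''$ and $|F'':N|=p$. Such $N$ correspond to hyperplanes of the $k$-vector space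
\[
U=F''/[F'',F](F'')^p .
\]
For $m=2$ this space can be written down completely. Let $c=[x_1,x_2]$. Its class generates $M$, and $D(c)=(1-x_2)e_1+(x_1-1)e_2\ne0$ by \eqref{eq:comm}; as $\mathbb Z[A]$ is a domain, $M=\mathbb Z[A]D(c)$ is free of rank one. For $a\in\mathbb Z^2$ choose $h_a\in F$ with image $x^a$ in $A$, put $c_a=h_ach_a^{-1}$, so that $D(c_a)=x^aD(c)$, and let $v_a\in U$ be the class of $[c,c_a]$.

\begin{lemma}\label{lem:two}
Let $m=2$.
\begin{itemize}
\item[(i)] The class of $[c_a,c_b]$ in $U$ is $v_{b-a}$, and $v_a\mapsto x^a-x^{-a}$ defines an isomorphism of $U$ onto the span of the elements $x^a-x^{-a}$ in $k[A]$.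
\item[(ii)] If an endomorphism $\eta$ of $F$ induces an automorphism of $F/F''$, then the map it induces on $U$ sends $v_a$ to $v_{\eta_Aa}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $[F'',F]\ge\gamma_3(F')$, the space $U$ is a quotient of $\Lambda^2M$, and the class of $[f,g]$ is the image of $D(f)\wedge D(g)$. Conjugation acts trivially on $U$, so $y\wedge z$ and $x^sy\wedge x^sz$ have the same image. Hence $x^aD(c)\wedge x^bD(c)$ maps to $v_{b-a}$; these elements span $U$, and $v_0=0$, $v_{-a}=-v_a$. Let $Q$ be a set of representatives of $\mathbb Z^2\setminus\{0\}$ modulo $a\sim-a$. Then $\{v_a\}_{a\in Q}$ spans $U$.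

The form $(fD(c),gD(c))\mapsto\bar fg-f\bar g\bmod p$ on $M$ is biadditive and alternating, and it does not change when $f$ and $g$ are both multiplied by $x^s$. It defines a homomorphism $F''\to\Lambda^2M\to k[A]$ that kills $[F'',F]$ and $p$th powers and sends $[c,c_a]$ to $x^a-x^{-a}$. The elements $x^a-x^{-a}$, $a\in Q$, are nonzero with disjoint supports, so the induced map $U\to k[A]$ is injective.

(ii) The map $\eta_C$ is a semilinear bijection of $M$. If $\eta_CD(c)=uD(c)$, then $\eta_C(M)\subseteq\mathbb Z[A]uD(c)$, so $u$ is a unit, $u=\pm x^s$. Therefore $D(c)\wedge x^aD(c)$ goes to $(\pm1)^2\,x^sD(c)\wedge x^{s+\eta_Aa}D(c)$, whose image in $U$ is $v_{\eta_Aa}$.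
\end{proof}

A linear form on $U$ is thus a function $\varphi\colon\mathbb Z^2\to k$ with $\varphi(0)=0$ and $\varphi(-a)=-\varphi(a)$, with arbitrary values on $Q$. For $\varphi\ne0$ let $N_\varphi\le F''$ be the preimage of the kernel of the form, and let $G_\varphi=F/N_\varphi$. Then $G_\varphi''$ is central of order $p$, and in terms of the generator $z$ on which the form takes the value $1$,
\[
[c_a,c_b]=z^{\varphi(b-a)}\qquad(a,b\in\mathbb Z^2).
\]
All groups $G_\varphi$ have the same quotient $G_\varphi/G_\varphi''=F/F''$; the function $\varphi$ records how the conjugates of $c$ fail to commute.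

When are two of these groups isomorphic? An isomorphism $\theta\colon G_\varphi\to G_{\varphi'}$ maps $z$ to $z'^{\lambda}$ with $\lambda\in k^*$, and it induces an automorphism of $F/F''$. Lift $\theta$ to an endomorphism $\eta$ of $F$ and put $g=\eta_A\in GL_2(\mathbb Z)$. Applying $\theta$ to $[c,c_a]=z^{\varphi(a)}$ and using Lemma~\ref{lem:two}(ii), we find
\[
\varphi'(ga)=\lambda\,\varphi(a)\qquad(a\in\mathbb Z^2).
\]
Conversely, each $g\in GL_2(\mathbb Z)$ comes from an automorphism of $F$, which maps $N_\varphi$ onto $N_{\varphi\circ g^{-1}}$, and $N_{\lambda\varphi}=N_\varphi$. So the isomorphism relation on this family is the orbit relation of $GL_2(\mathbb Z)$ acting on odd functions up to scalars.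

Now choose the values $\varphi(a)$, $a\in Q$, independently and uniformly in $k$. This is the Haar measure of the compact group $k^Q$. It has no atoms, and it is preserved by $GL_2(\mathbb Z)$, which permutes the coordinates up to sign. Three points remain: that no $N'$ outside the family is equivalent to a member of it, that invariance under the group implies invariance in the sense of Definition~\ref{def:measures}, and that the absence of finite orbits on $\mathbb Z^2\setminus\{0\}$ implies ergodicity. We settle them in the generality needed for both theorems.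

\section{Central extensions of $F/\gamma_n(F')$ and Haar measure}\label{sec:general}

Let $m\ge2$, fix $n\ge2$, and put $R=\gamma_n(F')$. Every endomorphism of $F$ maps $R$ into $R$. Call an endomorphism $\eta$ of $F$ \emph{admissible} if it induces an automorphism of $F/R$. Since $F$ is free, every element $\alpha$ of the countable group $\Lambda=\operatorname{Aut}(F/R)$ is induced by an admissible $\eta$, which we call a \emph{lift} of $\alpha$.

In Section~\ref{sec:two} an explicit formula showed that a lift acts invertibly on $U$ and that the action depends only on $\alpha$. In general there is no formula, and a lift need not come with an inverse. The substitute is the following lemma, which is where $n\ge2$ enters.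

\begin{lemma}\label{lem:star}
If an endomorphism $\zeta$ of $F$ satisfies $\zeta(g)\in gR$ for all $g\in F$, then $\zeta(r)\in r[R,F]$ for all $r\in R$.
\end{lemma}

\begin{proof}
Both $\zeta$ and the identity induce homomorphisms $R\to F/[R,F]$, so it suffices to compare them on a generator $r=[f_1,[f_2,\dots,[f_{n-1},f_n]\dots]]$ with $f_i\in F'$. Here $\zeta(r)$ is the same commutator in entries $f_ir_i$ with $r_i\in R$. The image of $R$ in $F/[R,F]$ is central, and a commutator of weight $n\ge2$ does not change when its entries are multiplied by central elements.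
\end{proof}

For $m\ge3$ it is convenient to work with a quotient of $R/[R,F]R^p$ in which orbits can be computed. So let $S$ be a subgroup with
\begin{equation}\label{eq:S}
[R,F]R^p\le S\le R\qquad\text{and}\qquad\eta(S)\le S\ \text{ for all admissible }\eta .
\end{equation}
Put $U=R/S$, a countable $k$-vector space, and let $\operatorname{pr}\colon R\to U$ be the projection. An admissible $\eta$ induces a linear map $\eta_*$ of $U$ with $\eta_*\operatorname{pr}=\operatorname{pr}\eta$. If $\eta$ lifts $\alpha$ and $\eta'$ lifts $\alpha^{-1}$, then $\eta\eta'$ and $\eta'\eta$ induce the identity of $F/R$, and Lemma~\ref{lem:star} gives $\eta_*\eta'_*=\eta'_*\eta_*=1$. Fixing $\eta'$ and varying $\eta$, we see that $\eta_*$ is invertible and depends only on $\alpha$. We write $\alpha_*=\eta_*$; this is a linear action of $\Lambda$ on $U$.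

Let $U^*=\operatorname{Hom}(U,k)$. With the topology of pointwise convergence it is a compact metrizable abelian group. For $\varphi\in U^*$ let $N_\varphi=\ker(\varphi\circ\operatorname{pr})\le R$, which is normal in $F$ because it contains $[R,F]$. Let
\[
X=\{N_\varphi:\varphi\ne0\}=\{N: S\le N\le R,\ |R:N|=p\}.
\]
Two nonzero forms have the same kernel exactly when they are proportional, so $N_\varphi=N_{\varphi'}$ if and only if $\varphi'\in k^*\varphi$, and $\alpha N_\varphi=N_{\varphi\circ\alpha_*^{-1}}$ defines an action of $\Lambda$ on $X$.

\begin{proposition}\label{prop:iso}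
The set $X$ is a union of $\cong$-classes, and two points of $X$ are $\cong$-equivalent if and only if they lie in the same $\Lambda$-orbit.
\end{proposition}

\begin{proof}
Let $N=N_\varphi\in X$, let $N'\in\mathcal G_m$, and let $\theta\colon F/N\to F/N'$ be an isomorphism. We show that $N'\in\Lambda N$. The first step is to place $N'$ inside $R$, and this is the purpose of Lemma~\ref{lem:hopf}. The map $\theta$ carries $\gamma_n((F/N)')=R/N$ onto $\gamma_n((F/N')')=RN'/N'$, so $F/RN'\cong F/R$. The composition $F/R\to F/RN'\cong F/R$ is a surjective endomorphism, hence injective, so $RN'=R$, that is, $N'\le R$. Now $R/N'=\theta(R/N)$ has order $p$ and is central in $F/N'$, and $\theta$ induces an element $\alpha\in\Lambda$.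

Choose an endomorphism $\eta$ of $F$ with $\eta(x_i)N'=\theta(x_iN)$. Then $\eta(g)N'=\theta(gN)$ for all $g\in F$, so $\eta$ lifts $\alpha$. Let $\chi\colon R\to k$ be a homomorphism with kernel $N'$; it kills $[R,F]$, but we do not yet know that it kills $S$. Since $\theta$ is injective, the kernel of $\chi\circ\eta|_R$ is $N$, so $\chi\circ\eta|_R=\lambda\,\varphi\circ\operatorname{pr}$ for some $\lambda\in k^*$. Let $\eta'$ lift $\alpha^{-1}$. By Lemma~\ref{lem:star}, for $r\in R$,
\[
\chi(r)=\chi(\eta\eta'(r))=\lambda\,\varphi(\operatorname{pr}\eta'(r))=\lambda\,\varphi(\alpha_*^{-1}\operatorname{pr}(r)).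
\]
Hence $N'=N_{\varphi\circ\alpha_*^{-1}}=\alpha N\in X$.

Conversely, let $\varphi\ne0$, $\alpha\in\Lambda$, $\varphi'=\varphi\circ\alpha_*^{-1}$, and let $\eta$ lift $\alpha$. On $R$ we have $\varphi'\operatorname{pr}\eta=\varphi'\alpha_*\operatorname{pr}=\varphi\operatorname{pr}$, so for $r\in R$ we have $\eta(r)\in N_{\varphi'}$ if and only if $r\in N_\varphi$. Thus $\eta$ induces a homomorphism $F/N_\varphi\to F/N_{\varphi'}$ that restricts to an injection $R/N_\varphi\to R/N_{\varphi'}$ between groups of order $p$, hence a bijection, and that induces the automorphism $\alpha$ on the quotients $F/R$. Such a homomorphism is an isomorphism.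
\end{proof}

Let $\nu$ be the Haar probability measure of $U^*$. We use three facts.
\begin{itemize}
\item[(H1)] A continuous automorphism of $U^*$, such as $\varphi\mapsto\varphi\circ\alpha_*$, preserves $\nu$, by uniqueness of Haar measure.
\item[(H2)] For a subspace $W\le U$, the closed subgroup $\operatorname{Ann}(W)=\{\varphi:\varphi|_W=0\}$ is the kernel of the surjective restriction map $U^*\to W^*$. Its cosets have equal measure, so $\nu(\operatorname{Ann}(W))=p^{-\dim W}$ if $\dim W<\infty$, and $\nu(\operatorname{Ann}(W))=0$ otherwise.
\item[(H3)] The characters of $U^*$ are the functions $\chi_u(\varphi)=e^{2\pi i\varphi(u)/p}$, $u\in U$, and they form an orthonormal basis of $L^2(\nu)$.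
\end{itemize}

\begin{proposition}\label{prop:measure}
Suppose that $U\ne0$ and that every nonzero $u\in U$ has an infinite $\Lambda$-orbit. Then the image $\mu$ of $\nu$ under $\varphi\mapsto N_\varphi$ is a nonatomic $\cong$-invariant ergodic probability measure on $\mathcal G_m$ with $\mu(X)=1$, and $\Lambda$ acts on $X$ by $\mu$-preserving homeomorphisms.
\end{proposition}

\begin{proof}
The map $\varphi\mapsto N_\varphi$ is continuous, because $\{\varphi:g\in N_\varphi\}$ is clopen for $g\in R$ and empty for $g\notin R$. Its image is compact, and $X$ is the image minus the point $N_0=R$; so $X$ is Borel. The space $U$ is infinite, so $\nu(\{0\})=0$ by (H2) with $W=U$, and all points of $U^*$ are null. Hence $\mu(X)=1$, and $\mu$ is nonatomic since the fibers over $X$ have $p-1$ points.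

\emph{Invariance.} If $\eta'$ lifts $\alpha^{-1}$, then $\alpha N=\{r\in R:\eta'(r)\in N\}$ for $N\in X$, which shows that $\alpha$ acts continuously; it preserves $\mu$ by (H1). Let $\theta\colon B_1\to B_2$ be a Borel bijection with $\theta(N)\cong N$. By Proposition~\ref{prop:iso}, $\theta(B_1\cap X)=B_2\cap X$, and $\theta(N)\in\Lambda N$ for $N\in B_1\cap X$. Enumerate $\Lambda=\{\alpha_1,\alpha_2,\dots\}$ and let $B_{1,i}$ be the Borel set of those $N\in B_1\cap X$ for which $i$ is least with $\theta(N)=\alpha_iN$. The sets $B_{1,i}$ partition $B_1\cap X$, and the sets $\theta(B_{1,i})=\alpha_iB_{1,i}$ partition $B_2\cap X$. Therefore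
\[
\mu(B_2)=\sum_i\mu(\alpha_iB_{1,i})=\sum_i\mu(B_{1,i})=\mu(B_1).
\]

\emph{Ergodicity.} Let $B$ be a $\cong$-invariant Borel set and let $f$ be the indicator function of $\{\varphi:N_\varphi\in B\}$. By Proposition~\ref{prop:iso}, $f(\varphi\circ\alpha_*)=f(\varphi)$ for all $\alpha\in\Lambda$ and all $\varphi$. Let $c_u=\int f\,\overline{\chi_u}\,d\nu$. Since $\chi_{\alpha_*u}(\varphi)=\chi_u(\varphi\circ\alpha_*)$, (H1) gives
\[
c_{\alpha_*u}=\int f(\varphi\circ\alpha_*)\,\overline{\chi_u(\varphi\circ\alpha_*)}\,d\nu(\varphi)=c_u .
\]
As $\sum_u|c_u|^2<\infty$ and the orbit of each $u\ne0$ is infinite, $c_u=0$ for $u\ne0$. By (H3), $f$ is almost everywhere constant, and $\mu(B)\in\{0,1\}$.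
\end{proof}

\begin{remark}\label{rem:hyp}
The orbit condition cannot be dropped. If $U$ is infinite and some $u\ne0$ has a finite orbit, with span $W$, then $\{N_\varphi:0\ne\varphi\in\operatorname{Ann}(W)\}$ is a $\cong$-invariant Borel set of measure $p^{-\dim W}\in(0,1)$. The construction also needs $R$ to lie deeper than $F'$: for $R=F'$ the space $U$ is a quotient of the finite space $\Lambda^2k^m$ by Lemma~\ref{lem:MW}, and $X$ is finite.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $m=2$]
Take $n=2$, $R=F''$, and $S=[R,F]R^p$, which every endomorphism of $F$ maps into itself. By Lemmas~\ref{lem:two} and~\ref{lem:elementary}(ii), $U$ is the span of the $x^a-x^{-a}$ in $k[A]$, and the $\Lambda$-orbits are the $GL_2(\mathbb Z)$-orbits. The orbits of nonzero elements are infinite by Lemma~\ref{lem:elementary}(iii), so Proposition~\ref{prop:measure} applies. For $N\in X$ and $G=F/N$, the group $G''=F''/N$ is central of order $p$; it is nontrivial and abelian, so $G$ has derived length $3$.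
\end{proof}

\section{Three or more generators}\label{sec:three}

Let $m\ge3$, $n=2$, $R=F''$. The last sentence of the preceding proof holds for any $S$ satisfying \eqref{eq:S}, so Theorem~\ref{thm:main} will follow once we find an $S$ with $U\ne0$ and infinite orbits. The difficulty is that the generators of $M$ are no longer a basis; by \eqref{eq:comm},
\[
(x_3-1)D([x_1,x_2])-(x_2-1)D([x_1,x_3])+(x_1-1)D([x_2,x_3])=0 .
\]
So we have no basis of $\Lambda^2M$ on which to follow orbits. The ambient module $C_{\mathbb Z}$ is free, and endomorphisms of $F$ act on it, so we map $\Lambda^2M$ to the exterior square of the ambient module and compute there.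

\subsection*{The space $Y$}

Let $C=C_{\mathbb Z}\otimes k=\bigoplus_ik[A]e_i$, and let $Y$ be the quotient of $\Lambda^2_kC$ by the span of the elements $x^su\wedge x^sv-u\wedge v$ (the coinvariants of the diagonal action of $A$). In $Y$ we have $fu\wedge v=u\wedge\bar fv$ for $f\in k[A]$. By Lemma~\ref{lem:MW} there is a homomorphism
\[
\rho\colon F''\to F''/\gamma_3(F')\cong\Lambda^2M\to Y,\qquad\rho([f,g])=D(f)\wedge D(g)\quad(f,g\in F').
\]
It kills $p$th powers, and it kills $[F'',F]$ because conjugation by $h$ acts on $\Lambda^2M$ as the diagonal action of $h_A$. An endomorphism $\eta$ of $F$ induces $\eta_Y(u\wedge v)=\eta_Cu\wedge\eta_Cv$ on $Y$; this is well defined since semilinearity sends $x^su\wedge x^sv$ to $x^{s'}\eta_Cu\wedge x^{s'}\eta_Cv$ with $s'=\eta_As$. From $\eta_CD=D\eta$ we get $\eta_Y\rho=\rho\eta$. Hence $S=\ker\rho$ satisfies \eqref{eq:S}. We identify $U=R/S$ with $\rho(F'')\subseteq Y$; then $\eta_*=\eta_Y|_U$ for admissible $\eta$.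

The elements $x^ae_i$ form a $k$-basis of $C$, so $\Lambda^2_kC$ has a basis indexed by the unordered pairs of distinct such elements. The group $A$ acts freely on these pairs: if $x^s$ fixes a pair, then $x^{2s}$ fixes each member, so $s=0$. Choosing one ordered pair in each orbit exhibits $\Lambda_k^2C$ as a free $k[A]$-module, and the chosen pairs give a $k$-basis of $Y$. Explicitly, with $Q$ a set of representatives of $\mathbb Z^m\setminus\{0\}$ modulo $a\sim-a$, a basis of $Y$ is
\begin{equation}\label{eq:basis}
e_i\wedge x^ae_i\quad(1\le i\le m,\ a\in Q),\qquad e_i\wedge x^ae_j\quad(i<j,\ a\in\mathbb Z^m),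
\end{equation}
and the remaining elements of this shape are recovered from $e_j\wedge x^ae_i=-e_i\wedge x^{-a}e_j$.

\begin{lemma}\label{lem:nonzero}
$U\ne0$.
\end{lemma}

\begin{proof}
Let $c=[x_1,x_2]$, so that $D(c)=(1-x_2)e_1+(x_1-1)e_2$. The part of $\rho([c,x_3cx_3^{-1}])=D(c)\wedge x_3D(c)$ that involves $e_1$ twice is
\[
(1-x_2)e_1\wedge x_3(1-x_2)e_1=e_1\wedge(2-x_2-x_2^{-1})x_3e_1 .
\]
No two of the monomials $x_3$, $x_2x_3$, $x_2^{-1}x_3$ are equal or inverse to each other, so the basis element $\pm e_1\wedge x_2x_3e_1$ occurs with a nonzero coefficient.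
\end{proof}

\subsection*{Infinite orbits}

Automorphisms of $F$ do not permute the basis \eqref{eq:basis}, but suitable ones permute it on the quotients of a filtration. This suffices by the following lemma.

\begin{lemma}\label{lem:perm}
Let $T$ be a linear endomorphism of a $k$-vector space $V$ and let $V'\le V$ satisfy $TV'\subseteq V'$. Suppose that the induced map $\bar T$ on $V/V'$ permutes the elements of some basis up to signs. If $y\in V$ and $\{T^ty:t\ge0\}$ is finite, then every basis element in the support of the image $\bar y\in V/V'$ has a finite orbit under the permutation.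
\end{lemma}

\begin{proof}
The map $\bar T$ is invertible and $\{\bar T^t\bar y:t\ge0\}$ is finite, so $\bar T^{t}\bar y=\bar y$ for some $t\ge1$. The $t$th power of the permutation then preserves the finite support of $\bar y$.
\end{proof}

\begin{lemma}\label{lem:orbits}
Let $m\ge3$. If $y\in Y$ and $\{\eta_Yy:\eta\in\operatorname{Aut}(F)\}$ is finite, then $y=0$.
\end{lemma}

\begin{proof}
Fix $i$. Let $Y_0\subseteq Y_1\subseteq Y$ be the spans of the basis elements \eqref{eq:basis} that contain $e_i$ not at all, respectively at most once. We show that $y\in Y_0$. Since $i$ is arbitrary and every basis element contains some $e_i$, this gives $y=0$.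

Let $C'=\bigoplus_{h\ne i}k[A]e_h$. Then $Y_0$ is spanned by the $u\wedge v$ with $u,v\in C'$, and $Y_1$ by the $u\wedge v$ with $u\in C$, $v\in C'$. So $\eta_Y$ preserves $Y_0$ and $Y_1$ whenever $\eta_C(e_h)\in C'$ for all $h\ne i$. We use three kinds of automorphisms with this property; generators not mentioned are fixed, so the corresponding $e_h$ are fixed as well. For $j\ne i$ and $l\ne i,j$, the product rule gives
\[
\begin{array}{lll}
\sigma\colon x_j\mapsto x_jx_l, & \sigma_C(e_j)=e_j+x_je_l, & \sigma_A\text{ adds }a_j\text{ to }a_l;\\
\tau\colon x_i\mapsto x_ix_j, & \tau_C(e_i)=e_i+x_ie_j, & \tau_A\text{ adds }a_i\text{ to }a_j;\\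
\xi\colon x_i\mapsto x_jx_ix_j^{-1}, & \xi_C(e_i)=x_je_i+(1-x_i)e_j, & \xi_A=1 .
\end{array}
\]

\emph{Step 1: $y\in Y_1$.} The space $Y/Y_1$ has the basis $e_i\wedge x^ae_i$, $a\in Q$. For $\eta\in\{\sigma,\tau\}$ we have $\eta_C(e_i)\equiv e_i$ modulo $C'$, so $\eta_Y$ acts on $Y/Y_1$ by $e_i\wedge x^ae_i\mapsto e_i\wedge x^{\eta_Aa}e_i$, a permutation of the basis up to signs. Suppose that $e_i\wedge x^ae_i$ is in the support of $y$. By Lemma~\ref{lem:perm}, the pair $\{a,-a\}$, and hence $a$, has a finite orbit under each $\sigma_A$ and $\tau_A$. The maps $\sigma_A$ force $a_j=0$ for every $j\ne i$; the index $l$ exists because $m\ge3$, and this is the only use of that hypothesis in the present proof. The map $\tau_A$ forces $a_i=0$. So $a=0$, contradicting $a\in Q$.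

\emph{Step 2: $y\in Y_0$.} The space $Y_1/Y_0$ has the basis $e_i\wedge x^ae_h$ with $h\ne i$ and $a\in\mathbb Z^m$. Modulo $Y_0$,
\[
\xi_Y(e_i\wedge x^ae_h)\equiv x_je_i\wedge x^ae_h=e_i\wedge x^{a-\epsilon_j}e_h .
\]
This permutation of the basis has no finite orbit, so Lemma~\ref{lem:perm} with $V=Y_1$, $V'=Y_0$ shows that the image of $y$ in $Y_1/Y_0$ is zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $m\ge3$]
Automorphisms of $F$ are admissible, so the $\Lambda$-orbit of $u\in U$ contains $\{\eta_Yu:\eta\in\operatorname{Aut}(F)\}$. By Lemmas~\ref{lem:nonzero} and~\ref{lem:orbits}, Proposition~\ref{prop:measure} applies.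
\end{proof}

\section{A determinant on $F'/F''$}\label{sec:det}

For $m=2$ the group $\Lambda$ acts on $U$ through $GL_2(\mathbb Z)$, which makes the relation $\cong$ explicit. The mechanism was that $\eta$ multiplies the generator of $M$ by a unit $\pm x^s$, and that the expression $\bar fg$ cancels the unit. The space $Y$ does not behave in this way: $\xi$ acts trivially on $A$ but not on $Y$. To recover the mechanism for all $m$, we observe that $M$ is the kernel of a linear form on a free module of rank $m$, so that $m-1$ elements of $M$ have a determinant. It transforms by a unit, and pairing two determinants requires $2(m-1)$ elements of $M$. This explains the value of $n$ in Theorem~\ref{thm:second}. Throughout this section and the next, $\kappa=m-1$, $n=2\kappa$, $R=\gamma_n(F')$, and $p$ is odd.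

\subsection*{The determinant}

In this subsection exterior powers of $C_{\mathbb Z}$ are taken over $\mathbb Z[A]$. Extend $\partial$ to the Koszul differential $\partial\colon\Lambda^jC_{\mathbb Z}\to\Lambda^{j-1}C_{\mathbb Z}$,
\[
\partial(u_1\wedge\dots\wedge u_j)=\sum_{i=1}^j(-1)^{i-1}\partial(u_i)\,u_1\wedge\dots\wedge\widehat{u_i}\wedge\dots\wedge u_j ,
\]
let $e_{\hat\imath}$ be the product of the $e_h$, $h\ne i$, in increasing order, and put
\[
\omega=\partial(e_1\wedge\dots\wedge e_m)=\sum_{i=1}^m(-1)^{i-1}(x_i-1)\,e_{\hat\imath}.
\]

\begin{lemma}\label{lem:det}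
For $z_1,\dots,z_\kappa\in M$ there is a unique $\Delta(z_1,\dots,z_\kappa)\in\mathbb Z[A]$ with $z_1\wedge\dots\wedge z_\kappa=\Delta(z_1,\dots,z_\kappa)\,\omega$. The function $\Delta$ is $\mathbb Z[A]$-multilinear and alternating. For each admissible $\eta$ there is a unit $\pm x^s$ such that
\[
\Delta(\eta_Cz_1,\dots,\eta_Cz_\kappa)=\pm x^s\,\eta_A\bigl(\Delta(z_1,\dots,z_\kappa)\bigr)\qquad(z_1,\dots,z_\kappa\in M).
\]
\end{lemma}

\begin{proof}
Write $y=z_1\wedge\dots\wedge z_\kappa=\sum_i(-1)^{i-1}y_ie_{\hat\imath}$. Since $\partial z_i=0$, we have $\partial y=0$. For $i<j$, the coefficient in $\partial y$ of the product of the $e_h$ with $h\ne i,j$ is $(-1)^{i+j}\bigl(y_j(x_i-1)-y_i(x_j-1)\bigr)$, so $y_j(x_1-1)=y_1(x_j-1)$ for all $j$. The element $x_1-1$ is prime, the quotient ring being a ring of Laurent polynomials in $x_2,\dots,x_m$, and it does not divide $x_2-1$. Hence $y_1=f(x_1-1)$ for a unique $f$, and canceling $x_1-1$ gives $y_j=f(x_j-1)$ for all $j$. Thus $y=f\omega$. The function $\Delta$ inherits multilinearity and alternation from the wedge product by uniqueness.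

Let $\eta$ be admissible. It induces an automorphism of $F/R$, hence of $F/F''$, so it acts bijectively on $M$, on $A$, and on $I_A$. By the exact sequence of Lemma~\ref{lem:FM}, $\eta_C$ is bijective. It is the composition of the coordinatewise action of $\eta_A$, which is bijective, with the $\mathbb Z[A]$-linear map $J\colon e_i\mapsto\eta_C(e_i)$. So $J$ is invertible, and $\det J=\pm x^s$ by Lemma~\ref{lem:elementary}(i). The semilinear maps that $\eta_C$ induces on exterior powers commute with $\partial$, because $\partial\eta_C=\eta_A\partial$. Hence $\eta_C(\omega)=\partial(\det J\cdot e_1\wedge\dots\wedge e_m)=\det J\cdot\omega$. Applying $\eta_C$ to the equation defining $\Delta$ gives the formula.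
\end{proof}

\subsection*{The map $\psi$}

Define an additive map $\Phi\colon M^{\otimes n}\to k[A]$ (tensor product over $\mathbb Z$) by
\[
\Phi(z_1\otimes\dots\otimes z_n)=\overline{\Delta(z_1,\dots,z_\kappa)}\;\Delta(z_{\kappa+1},\dots,z_n)\bmod p,
\]
let $\psi$ be the composition $R\to R/\gamma_{n+1}(F')\cong L_n(M)\subseteq M^{\otimes n}\xrightarrow{\Phi}k[A]$, and let $\mathcal U=\psi(R)=\Phi(L_n(M))$, a $k$-subspace of $k[A]$. For $m=2$ we have $\omega=D(c)$ and $\Delta(fD(c))=f$, so $\psi$ is the map used in the proof of Lemma~\ref{lem:two}(i).

\begin{lemma}\label{lem:psi}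
\begin{itemize}
\item[(i)] $\psi$ kills $[R,F]R^p$.
\item[(ii)] $\psi\eta=\eta_A\psi$ on $R$ for every admissible $\eta$, and $\mathcal U$ is $GL_m(\mathbb Z)$-invariant.
\item[(iii)] $\bar u=-u$ for all $u\in\mathcal U$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Multiplying every $z_i$ by $x^a$ multiplies $\Phi$ by $x^{-\kappa a}x^{\kappa a}=1$, so $\psi$ is invariant under conjugation.

(ii) By Lemma~\ref{lem:det}, $\Phi(\eta_Cz_1\otimes\dots\otimes\eta_Cz_n)=(\pm1)^2x^{-s}x^s\,\eta_A\Phi(z_1\otimes\dots\otimes z_n)$. The second claim follows from Lemma~\ref{lem:elementary}(ii).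

(iii) Let $\iota$ be the reversal of words in the tensor ring of $M$. It is an anti-automorphism, so $\iota[y,z]=-[\iota y,\iota z]$, and by induction $\iota$ acts on $L_n(M)$ as $(-1)^{n-1}=-1$. Let $\varepsilon$ be the sign of the permutation that reverses $\kappa$ letters. Then
\[
\Phi(z_n\otimes\dots\otimes z_1)=\varepsilon^2\,\overline{\Delta(z_{\kappa+1},\dots,z_n)}\;\Delta(z_1,\dots,z_\kappa)=\overline{\Phi(z_1\otimes\dots\otimes z_n)} .
\]
So $\overline{\Phi(\ell)}=\Phi(\iota\ell)=-\Phi(\ell)$ for $\ell\in L_n(M)$.
\end{proof}

\subsection*{Elements of $\mathcal U$}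

It is not automatic that $\Phi$ is nonzero on Lie elements, where many words could cancel. We evaluate it on one family of brackets. Let
\[
w_i=D([x_1,x_{i+1}])=(1-x_{i+1})e_1+(x_1-1)e_{i+1}\in M\qquad(1\le i\le\kappa).
\]
The coefficient of $e_2\wedge\dots\wedge e_m$ is $(x_1-1)^\kappa$ in $w_1\wedge\dots\wedge w_\kappa$ and $x_1-1$ in $\omega$. Hence $f_0:=\Delta(w_1,\dots,w_\kappa)=(x_1-1)^{\kappa-1}$. Put $q=f_0\bar f_0$.

\begin{lemma}\label{lem:q}
$q\,(g-\bar g)\in\mathcal U$ for every $g\in k[A]$.
\end{lemma}

\begin{proof}
Lift $g$ to $\mathbb Z[A]$, put $w'=gw_\kappa\in M$, and let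
\[
\ell=[w_1,[w_1,[w_2,[w_2,\dots,[w_{\kappa-1},[w_{\kappa-1},[w_\kappa,w']]]\dots]]]]\in L_n(M).
\]
We omit the tensor signs. In the tensor ring, $[w,[w,y]]=wwy-2wyw+yww$. Expanding $\ell$ by this rule gives words $L\,y_1y_2\,L'$, where $y_1y_2$ is $w_\kappa w'$ or $w'w_\kappa$, and for each $i<\kappa$ the two letters $w_i$ are both in $L$, both in $L'$, or one in each. The map $\Phi$ kills a word if one of its halves contains two letters that are $\mathbb Z[A]$-multiples of the same $w_i$. For a surviving word, $y_1$ and $y_2$ lie in different halves, so the halves are $Ly_1$ and $y_2L'$, and then each $w_i$ with $i<\kappa$ occurs once in $L$ and once in $L'$. So only the middle terms $-2wyw$ matter: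
\[
\Phi(\ell)=(-2)^{\kappa-1}\,\Phi\bigl(w_1\cdots w_{\kappa-1}(w_\kappa w'-w'w_\kappa)w_{\kappa-1}\cdots w_1\bigr).
\]
With $\varepsilon$ as in the previous proof, the first word contributes $\bar f_0\cdot\varepsilon gf_0$ and the second $\bar g\bar f_0\cdot\varepsilon f_0$. Thus $\Phi(\ell)=(-2)^{\kappa-1}\varepsilon\,q\,(g-\bar g)$, and $2$ is invertible in $k$.
\end{proof}

For $d\ge1$ let $A_d$ be the set of nonzero $a\in\mathbb Z^m$ whose coordinates have greatest common divisor $d$. As $d$ is the largest integer with $a\in d\mathbb Z^m$, the set $A_d$ is $GL_m(\mathbb Z)$-invariant. The elements of $A_1$ are the \emph{primitive} vectors, each of which is part of a basis of $\mathbb Z^m$, and $A_d=dA_1$. To separate the measures $\mu_{\mathcal D}$ we need elements of $\mathcal U$ supported in a single $A_d$, and for freeness we need many of them through a given point. For $m=2$, where $q=1$, the elements $x^a-x^{-a}$ would do. In general the factor $q$ spreads the support along the direction $\epsilon_1$; in characteristic $p$ a suitable multiple of $q$ has at most three terms. Fix a power $P=p^e\ge\max(1,\kappa-1)$.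

\begin{lemma}\label{lem:six}
Let $a,b$ be distinct members of a basis of $\mathbb Z^m$, and let $d,j\ge1$. Then $\mathcal U$ contains an element with support
\[
T_j=\{\pm da,\ \pm d(a+jPb),\ \pm d(a-jPb)\}.
\]
Moreover $T_j\subseteq A_d$, and $T_j\cap T_{j'}=\{\pm da\}$ for $j\ne j'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:psi}(ii) we may assume $a=\epsilon_2$, $b=\epsilon_1$. Put $t=djP$. In $k[A]$, the element $f_0=(x_1-1)^{\kappa-1}$ divides $(x_1-1)^P=x_1^P-1$, which divides $x_1^t-1$. Write $x_1^t-1=f_0h$. Lemma~\ref{lem:q} with $g=h\bar h\,x_2^d$ shows that $\mathcal U$ contains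
\[
qh\bar h\,(x_2^d-x_2^{-d})=(x_1^t-1)(x_1^{-t}-1)(x_2^d-x_2^{-d})=(2-x_1^t-x_1^{-t})(x_2^d-x_2^{-d}).
\]
The six monomials on the right are distinct, their exponents form $T_j$, and the coefficients $\pm2,\pm1$ are nonzero because $p$ is odd. The vectors $\epsilon_2$ and $\epsilon_2\pm jP\epsilon_1$ have a coordinate equal to $1$, so they are primitive and $T_j\subseteq A_d$. The first coordinate of a point of $T_j$ is $0$ or $\pm djP$, which gives the intersection.
\end{proof}

\section{Proof of Theorem~\ref{thm:second}}\label{sec:proof2}

\subsection*{The measures}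

For nonempty $\mathcal D$ let $A_{\mathcal D}=\bigcup_{d\in\mathcal D}A_d$, and let $\pi_{\mathcal D}$ be the projection of $k[A]$ that keeps the monomials $x^a$ with $a\in A_{\mathcal D}$ and kills the others; it commutes with $GL_m(\mathbb Z)$. Put $\psi_{\mathcal D}=\pi_{\mathcal D}\psi$, $S_{\mathcal D}=\ker\psi_{\mathcal D}$, and $U_{\mathcal D}=\psi_{\mathcal D}(R)\cong R/S_{\mathcal D}$. By Lemma~\ref{lem:psi}, $\psi_{\mathcal D}\eta=\eta_A\psi_{\mathcal D}$ for admissible $\eta$. So $S_{\mathcal D}$ satisfies \eqref{eq:S}, each $\alpha_*$ is the action on $U_{\mathcal D}$ of an element of $GL_m(\mathbb Z)$, and by Lemma~\ref{lem:elementary}(ii) all elements occur. An element of $\mathcal U$ supported in $A_d$ with $d\in\mathcal D$ is fixed by $\pi_{\mathcal D}$ and so lies in $U_{\mathcal D}$; hence $U_{\mathcal D}\ne0$ by Lemma~\ref{lem:six}. Nonzero elements of $U_{\mathcal D}$ have infinite orbits by Lemma~\ref{lem:elementary}(iii). Proposition~\ref{prop:measure} yields a nonatomic $\cong$-invariant ergodic measure $\mu_{\mathcal D}$ concentrated on the corresponding set $X_{\mathcal D}$. For $m=2$ it is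 the law of $N_\varphi$, where the odd function $\varphi$ of Section~\ref{sec:two} has independent uniform values on $Q\cap A_{\mathcal D}$ and vanishes outside $A_{\mathcal D}$.

\subsection*{Part (a)}

For $N\in X_{\mathcal D}$ and $G=F/N$, the group $\gamma_n(G')=R/N$ has order $p$ and is central in $G$. So $\gamma_n(G')\ne1$ and $\gamma_{n+1}(G')=1$.

\subsection*{Part (b)}

Let $\mathcal D\ne\mathcal D'$, and by symmetry let $d\in\mathcal D'\setminus\mathcal D$. By Lemma~\ref{lem:six} there are $0\ne u\in\mathcal U$ supported in $A_d$ and $r\in R$ with $\psi(r)=u$. Consider the closed set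
\[
B=\{N\in\mathcal G_m:\eta(r)\in N\text{ for all }\eta\in\operatorname{Aut}(F)\}.
\]
The element $\psi(\eta(r))=\eta_Au$ is supported in $A_d$. It is killed by $\pi_{\mathcal D}$, so $\eta(r)\in S_{\mathcal D}$ for all $\eta$; hence $X_{\mathcal D}\subseteq B$ and $\mu_{\mathcal D}(B)=1$. It is fixed by $\pi_{\mathcal D'}$, so for $\varphi\in U_{\mathcal D'}^*$ we have $N_\varphi\in B$ if and only if $\varphi$ vanishes on the span $W$ of the orbit of $u$. The orbit is infinite and $k$ is finite, so $\dim W=\infty$, and $\mu_{\mathcal D'}(B)=0$ by (H2).

\subsection*{Part (c): the action and its freeness}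

By Propositions~\ref{prop:iso} and~\ref{prop:measure}, $\cong$ on $X_{\mathcal D}$ is the orbit relation of the $\mu_{\mathcal D}$-preserving action $gN_\varphi=N_{\varphi\circ g^{-1}}$ of $GL_m(\mathbb Z)$ by homeomorphisms. The matrix $-1$ acts on $k[A]$ as the bar, hence on $\mathcal U$ and on $U_{\mathcal D}$ as the scalar $-1$ by Lemma~\ref{lem:psi}(iii). Since $N_{-\varphi}=N_\varphi$, the action factors through $\Gamma=PGL_m(\mathbb Z)$.

Let $g\in GL_m(\mathbb Z)\setminus\{\pm1\}$. If $\varphi\ne0$ and $g$ fixes $N_\varphi$, then $\varphi\circ g=\lambda\varphi$ for some $\lambda\in k^*$, that is, $\varphi\in\operatorname{Ann}((g-\lambda)U_{\mathcal D})$. By (H2), the fixed point set of $g$ is null as soon as $(g-\lambda)U_{\mathcal D}$ is infinite-dimensional for each $\lambda\in k^*$.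

Suppose that $(g-\lambda)U_{\mathcal D}$ is finite-dimensional. Then its elements are supported in a finite set $E\subseteq\mathbb Z^m$. Fix $d\in\mathcal D$, let $a$ be a primitive vector with $da\notin E$, and choose $b$ such that $a,b$ are part of a basis. For $j\ge1$ let $u_j\in U_{\mathcal D}$ be an element with support $T_j$, as in Lemma~\ref{lem:six}. The coefficient of $x^{da}$ in $(g-\lambda)u_j$ vanishes, so
\[
u_j(g^{-1}da)=(gu_j)(da)=\lambda\,u_j(da)\ne0 .
\]
Hence $g^{-1}da\in\bigcap_jT_j=\{\pm da\}$. Thus $ga=\pm a$ for all but finitely many primitive $a$. Every nonzero vector of $\mathbb Q^m$ is a rational multiple of a primitive vector, so $\mathbb Q^m$ is the union of $\ker(g-1)$, $\ker(g+1)$, and finitely many lines. These subspaces are proper, since $g\ne\pm1$ and $m\ge2$, and a vector space over an infinite field is not a finite union of proper subspaces. This is a contradiction.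

The set of points of $X_{\mathcal D}$ with nontrivial stabilizer in $\Gamma$ is a countable union of relatively closed null sets, and it is $\Gamma$-invariant because stabilizers along an orbit are conjugate. Its complement $X_{\mathcal D}^0$ in $X_{\mathcal D}$ is a conull $\cong$-invariant Borel set on which $\Gamma$ acts freely.

\subsection*{Part (c): non-hyperfiniteness}

A countable group is \emph{amenable} if there is a positive linear functional on $\ell^\infty$ of the group that takes the value $1$ at the constant function $1$ (a \emph{mean}) and is invariant under right translations. A group containing a nonabelian free subgroup is not amenable. The matrices $\left(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\2&1\end{smallmatrix}\right)$ generate a free group of rank two. Embedded as a block in $GL_m(\mathbb Z)$, this torsion-free group meets $\{\pm1\}$ trivially and so embeds in $\Gamma$. Hence $\Gamma$ is not amenable.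

Suppose that on a conull $\cong$-invariant Borel set $Z$ the relation $\cong$ is an increasing union of Borel equivalence relations $E_i$ with finite classes. Replacing $Z$ by $Z\cap X_{\mathcal D}^0$, we may assume that $\Gamma$ acts freely on $Z$. Freeness lets us transport the finite classes to $\Gamma$, and averaging over $Z$ will produce almost invariant probability measures there. For $N\in Z$ the set $K_i(N)=\{\gamma\in\Gamma:\gamma N\mathrel{E_i}N\}$ contains $1$, and it is finite since $\gamma\mapsto\gamma N$ is injective. Let $\beta_i^N\in\ell^1(\Gamma)$ be the uniform probability measure on $K_i(N)$; each value $\beta_i^N(\gamma)$ is a Borel function of $N$. For $\beta\in\ell^1(\Gamma)$ and $\delta\in\Gamma$ let $(\beta\delta^{-1})(\gamma)=\beta(\gamma\delta)$. If $\delta N\mathrel{E_i}N$, then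
\[
\gamma\in K_i(\delta N)\iff\gamma\delta N\mathrel{E_i}N\iff\gamma\delta\in K_i(N),
\]
so $\beta_i^{\delta N}=\beta_i^N\delta^{-1}$. Put $\beta_i=\int\beta_i^N\,d\mu_{\mathcal D}(N)$, a probability measure on $\Gamma$. Since $\delta$ preserves $\mu_{\mathcal D}$, also $\beta_i=\int\beta_i^{\delta N}\,d\mu_{\mathcal D}(N)$, and therefore
\[
\|\beta_i-\beta_i\delta^{-1}\|_1\le\int\|\beta_i^{\delta N}-\beta_i^N\delta^{-1}\|_1\,d\mu_{\mathcal D}(N)\le2\,\mu_{\mathcal D}\{N\in Z:(\delta N,N)\notin E_i\}.
\]
The sets on the right decrease in $i$ and have empty intersection, so the right side tends to $0$ for every $\delta\in\Gamma$. View $\beta_i$ as the mean $f\mapsto\sum_\gamma\beta_i(\gamma)f(\gamma)$; then $\beta_i\delta^{-1}$ is the mean $f\mapsto\sum_\gamma\beta_i(\gamma)f(\gamma\delta^{-1})$. The means form a weak-$*$ compact subset of $\ell^\infty(\Gamma)^*$, and a weak-$*$ limit point of $(\beta_i)$ is a right-invariant mean. So $\Gamma$ is amenable, a contradiction. This completes the proof of Theorem~\ref{thm:second}. \qed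

\begin{thebibliography}{1}

\bibitem{SCP}
\emph{Superrigidity and Classification Problems},
\texttt{http://sites.math.rutgers.edu/\textasciitilde sthomas/urbana-short.pdf}.

\end{thebibliography}
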